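
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A sign obstruction to distinction by unitary groups}


\begin{abstract}
Let $E/F$ be a quadratic extension of local fields of characteristic zero with involution $\tau$. It is known that if an irreducible representation $\pi$ of $\mathrm{GL}_n(E)$ is distinguished by the unitary group $G^x$ of a Hermitian matrix $x$, then $\pi^\tau\simeq\pi$ and a certain integer attached to the Langlands data of $\pi$, its $\tau$-Witt index, is at most the Witt index of $x$. It was conjectured that these two conditions are also sufficient. We disprove this for every quadratic extension of $p$-adic fields of characteristic zero: for all $n\ge16$ and $0\le r\le (n-16)/2$ we construct a $\tau$-invariant irreducible representation of $\mathrm{GL}_n(E)$ of $\tau$-Witt index $r$ which is distinguished by no unitary group at all. The obstruction is a sign by which unitary similitudes act on the space of invariant functionals.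 For the basic example, a representation of $\mathrm{GL}_{16}(E)$, two presentations as a quotient of an induced representation force opposite signs.
\end{abstract}

\section{The question and the answer}

\subsection{Distinction by unitary groups}

Let $E/F$ be a quadratic extension of local fields of characteristic zero, either $p$-adic or $\mathbf C/\mathbf R$, with Galois involution $\tau$; we also write $\bar z=z^\tau$, and $N(z)=z\bar z$ for the norm. Let $G_n=\mathrm{GL}_n(E)$, write $g^*={}^t\bar g$ for the conjugate transpose of a matrix or column vector $g$, and let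
\[
X_n=\{x\in G_n: x^*=x\}
\]
be the set of invertible Hermitian matrices. The group $G_n$ acts on $X_n$ from the right by $x\cdot g=g^*xg$, and the stabilizer
\[
G^x=\{g\in G_n: g^*xg=x\}
\]
is the unitary group of the Hermitian form $h_x(v)=v^*xv$ on $E^n$. Let $\mathfrak w(x)$ be the Witt index of $x$, the dimension of a maximal totally isotropic subspace.

Let $\Pi$ be the set of isomorphism classes of irreducible representations of $G_n$: smooth ones in the $p$-adic case, Casselman--Wallach representations (admissible smooth Fr\'echet of moderate growth) in the Archimedean case. We call $\pi\in\Pi$ \emph{$G^x$-distinguished} if $\mathrm{Hom}_{G^x}(\pi,\mathbf C)\ne0$; in the Archimedean case the functionals are required to be continuous. Let $\pi^\tau(g)=\pi(g^\tau)$ and $\Pi^\tau=\{\pi\in\Pi:\pi^\tau\simeq\pi\}$.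

By the Langlands classification every $\pi\in\Pi$ is the Langlands quotient of a product $\delta_1\times\dots\times\delta_k$ attached to a uniquely determined multiset $\mathfrak m(\pi)=\{\delta_1,\dots,\delta_k\}$ of essentially square-integrable representations $\delta_i$ of groups $G_{n_i}$, where $n_1+\dots+n_k=n$; we put $\deg\delta_i=n_i$. One has $\pi\in\Pi^\tau$ if and only if $\mathfrak m(\pi)$ is stable under $\delta\mapsto\delta^\tau$. In that case let $\mathfrak m'$ be the part of $\mathfrak m(\pi)$ consisting of the members with $\delta^\tau\not\simeq\delta$, counted with multiplicity. It is $\tau$-stable without $\tau$-invariant members, so it can be written as $\mathfrak m_1+\mathfrak m_1^\tau$, and the \emph{$\tau$-Witt index} of $\pi$ is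
\[
\tilde{\mathfrak w}(\pi)=\sum_{\delta\in\mathfrak m_1}\deg\delta=\frac12\sum_{\delta\in\mathfrak m'}\deg\delta .
\]
It is known that if $\pi$ is $G^x$-distinguished, then $\pi\in\Pi^\tau$ and $\tilde{\mathfrak w}(\pi)\le\mathfrak w(x)$. The question is whether the converse holds.

\begin{conjecture}[\cite{source}]
Let $\pi\in\Pi$ and $x\in X_n$. Then $\pi$ is $G^x$-distinguished if and only if $\pi\in\Pi^\tau$ and $\tilde{\mathfrak w}(\pi)\le\mathfrak w(x)$.
\end{conjecture}

\subsection{The simplest cases}\label{ss:simple}

Two small families show what the conditions measure. Let $E/F$ be $p$-adic, and let $E^1$ be the group of elements of norm one in $E^*$. By Hilbert's Theorem 90, $E^1=\{\bar z/z:z\in E^*\}$, so a character $\chi$ of $E^*$ satisfies $\chi^\tau=\chi$ if and only if $\chi|_{E^1}=1$.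

\emph{One-dimensional representations.} The determinant maps $G^x$ onto $E^1$ (diagonalize $x$ and take diagonal matrices). Hence $\chi\circ\det$ is $G^x$-distinguished if and only if $\chi|_{E^1}=1$, that is, if and only if $\chi^\tau=\chi$. Then $\mathfrak m(\chi\circ\det)$ consists of twists of $\chi$ by powers of $|\cdot|_E$, which are $\tau$-invariant, and $\tilde{\mathfrak w}(\chi\circ\det)=0$. So the conjecture holds for these representations.

\emph{A pair of exchanged characters.} Let $n=2$ and let $\pi=\chi\times\chi^\tau$ (normalized parabolic induction) with $\chi^\tau\ne\chi$. This is irreducible, because $\chi^\tau\chi^{-1}$ is trivial on $F^*$ and so differs from $|\cdot|_E^{\pm1}$. Here $\mathfrak m(\pi)=\{\chi,\chi^\tau\}$ and $\tilde{\mathfrak w}(\pi)=1$. The elements of $\pi$ are sections over the space of lines in $E^2$.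
\begin{itemize}
\item If $x$ is anisotropic, every line $U$ is nondegenerate, its stabilizer in $G^x$ is $E^1\times E^1$, acting on the fiber by $(u_1,u_2)\mapsto\chi(u_1)\chi^\tau(u_2)$, and all $G^x$-orbits on lines are open. As $\chi|_{E^1}\ne1$, no orbit carries an invariant functional, and $\pi$ is not $G^x$-distinguished.
\item If $x$ is isotropic, say $x=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, the isotropic lines form a closed orbit. The stabilizer $Q$ of the line $E\oplus0$ has Levi subgroup $\{\mathrm{diag}(r,\bar r^{-1})\}$, which acts on the fiber by $\chi(r)\chi^\tau(\bar r^{-1})=1$ times the normalizing factor $|r|_E$. This is exactly the modulus of $Q$, so restriction to the closed orbit followed by integration over $Q\backslash G^x$ is a nonzero invariant functional, and $\pi$ is $G^x$-distinguished.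
\end{itemize}
This suggests that each pair $\delta,\delta^\tau$ of distinct members uses up an isotropic subspace of dimension $\deg\delta$, while a member with $\delta^\tau\simeq\delta$ imposes no condition. The conjecture says that there is no other condition.

\subsection{Results}

There is another obstruction. For integers $a\le b$ write $[a,b]=\{a,\dots,b\}$ and $[a]=[a,a]$. Let $Z(\mathfrak n)$ be the irreducible representation attached by Zelevinsky to a multisegment $\mathfrak n$; the definition is recalled in Section~\ref{s:zel}.

\begin{theorem}\label{t:main}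
Let $E/F$ be a quadratic extension of $p$-adic fields of characteristic zero and let
\[
\pi=Z\bigl([1,3]+[2,8]+[4,5]+[6]+[7,9]\bigr),
\]
an irreducible representation of $G_{16}$. Then $\pi\in\Pi^\tau$, $\tilde{\mathfrak w}(\pi)=0$, and $\mathrm{Hom}_{G^x}(\pi,\mathbf C)=0$ for every $x\in X_{16}$.
\end{theorem}

\begin{theorem}\label{t:family}
Let $E/F$ be as in Theorem~\ref{t:main}. For every $n\ge16$ and every integer $0\le r\le(n-16)/2$ there is $\pi\in\Pi^\tau$ of $G_n$ with $\tilde{\mathfrak w}(\pi)=r$ which is not $G^x$-distinguished for any $x\in X_n$.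
\end{theorem}

Since $0\le\mathfrak w(x)$ for every $x$, Theorem~\ref{t:main} shows that the ``if'' part of the conjecture fails, even for quasi-split unitary groups. The conjecture is stated for all $E/F$, so it is false as stated. We make no claim about $E/F=\mathbf C/\mathbf R$ alone, nor about the minimality of $16$.

\subsection{The idea}\label{ss:idea}

Let $E/F$ be $p$-adic, and let $\epsilon\in F^*$ be an element which is not a norm. The matrices $x$ and $\epsilon x$ have the same unitary group. If $n$ is even, $\det(\epsilon x)$ and $\det x$ differ by a norm, so $\epsilon x=x\cdot g$ for some $g\in G_n$. This similitude $g$ normalizes $G^x$ and acts on $\mathrm{Hom}_{G^x}(\pi,\mathbf C)$. For the representations used below, whose central character is a power of $|\cdot|_E$, the action is up to a positive factor an involution $T$. Often $T$ is forced to be a scalar, the \emph{sign} of the representation: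
\begin{itemize}
\item the one-dimensional representations of $G_m$, $m$ even, which are used below have sign $+1$;
\item the twists of the Steinberg representation of $G_2$ which are used below have sign $-1$;
\item signs pass to quotients, and, under a mild condition on Jacquet modules, they multiply in parabolically induced representations.
\end{itemize}
So one computes signs by presenting a representation as a quotient of a product. If one and the same $\pi$ is a quotient of a product of sign $+1$ and of another product of sign $-1$, then $T=1$ and $T=-1$ on the space of all unitary-invariant functionals on $\pi$, and this space is $0$. The five segments in Theorem~\ref{t:main} can be grouped in two ways that lead to such a contradiction (Figure~\ref{fig}).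

\medskip
\emph{From now on $E/F$ is a quadratic extension of $p$-adic fields of characteristic zero.} We use normalized absolute values, so $|z|_E=|N(z)|_F$, and $|t|_E=|t|_F^2$ for $t\in F$. Hermitian forms over $E/F$ are classified by their rank and by the class of the determinant in $F^*/N(E^*)$, a group of order two. We put $\nu=|\det|_E$; ``representation'' means smooth complex representation, and $\times$ denotes normalized parabolic induction from block upper triangular parabolic subgroups. A representation of $G_n$ is said to have degree $n$.

\section{The sign of a representation}\label{s:sign}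

\subsection{All unitary groups at once}

The group $G_n$ has finitely many orbits on $X_n$, all open. It acts on the space $C^\infty(X_n)$ of locally constant functions by $(g\varphi)(x)=\varphi(x\cdot g)$. For a representation $V$ of $G_n$ put
\[
H(V)=\mathrm{Hom}_{G_n}(V,C^\infty(X_n)).
\]
Thus $f\in H(V)$ means $f(gv)(x)=f(v)(x\cdot g)$. Sending $f$ to the functionals $\ell_x=f(\cdot)(x)$, where $x$ runs over representatives of the orbits, gives
\[
H(V)\simeq\bigoplus_{x\in X_n/G_n}\mathrm{Hom}_{G^x}(V,\mathbf C);
\]
the inverse sends $(\ell_x)$ to $f(v)(x\cdot g)=\ell_x(gv)$, which is locally constant because $v$ is smooth and orbits are open. So $V$ is distinguished by some $G^x$ if and only if $H(V)\ne0$. A surjection $V\to V'$ gives an inclusion $H(V')\subset H(V)$.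

\subsection{The involution}

Let $\mathcal C$ be the class of finite length representations $V$ of the groups $G_n$ such that all constituents of $V$ have cuspidal support in $\{\nu^i:i\in\mathbf Z\}$ (characters of $G_1=E^*$) and the center $E^*$ of $G_n$ acts on $V$ by $t\mapsto|t|_E^{\kappa}$ for some $\kappa=\kappa(V)$. The class is closed under quotients and products, and $\kappa(A\times B)=\kappa(A)+\kappa(B)$. For $V\in\mathcal C$ we write $\mathrm{supp}\,V$ for the set of integers $i$ such that $\nu^i$ occurs in the cuspidal support of some constituent.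

Fix $\epsilon\in F^*\setminus N(E^*)$. For $V\in\mathcal C$ and $f\in H(V)$ put
\[
(Tf)(v)(x)=|\epsilon|_F^{-\kappa(V)}\,f(v)(\epsilon x).
\]
Scaling by $\epsilon$ commutes with the action of $G_n$ on $X_n$, so $Tf\in H(V)$. For $t\in E^*$ we have $N(t)x=x\cdot(t\mathbf 1)$, so
\begin{equation}\label{e:norm}
f(v)(N(t)x)=f(tv)(x)=|t|_E^{\kappa}f(v)(x)=|N(t)|_F^{\kappa}f(v)(x).
\end{equation}
Applied to $\epsilon^2=N(\epsilon)$ this gives $T^2=1$.

We say that $V\in\mathcal C$ \emph{has sign} $s\in\{1,-1\}$ if $T=s$ on $H(V)$. A quotient of a representation of sign $s$ has sign $s$. \emph{If $V$ has both signs, then $H(V)=0$.}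

\begin{remark}\label{r:odd}
If $n$ is even, $\epsilon x=x\cdot g$ for some $g$, and $T$ acts on $\mathrm{Hom}_{G^x}(V,\mathbf C)$ by $\ell\mapsto|\epsilon|_F^{-\kappa}\,\ell\circ g$. If $n$ is odd, $\det(\epsilon x)=\epsilon^n\det x$ lies in the other class modulo norms, so $T$ exchanges the two summands of $H(V)$ and its eigenvalues $\pm1$ have equal multiplicity. So a representation of odd degree has a sign only if it is not distinguished at all. This is why even degrees play a special role below.
\end{remark}

\subsection{Two basic signs}

\begin{lemma}\label{l:char}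
Let $m$ be even and let $s\in\frac12\mathbf Z$ be such that $\nu^s\in\mathcal C$ as a character of $G_m$. Then $\nu^s$ has sign $+1$.
\end{lemma}

\begin{proof}
An $f\in H(\nu^s)$ amounts to a function $\varphi$ on $X_m$ with $\varphi(y\cdot g)=|\det g|_E^s\varphi(y)$, and $\kappa=ms$. As $m$ is even, $\det(\epsilon y)=\epsilon^m\det y\in N(E^*)\det y$, so $\epsilon y=y\cdot g$ for some $g$. Taking determinants, $N(\det g)=\epsilon^m$ and $|\det g|_E=|\epsilon|_F^m$. Hence $\varphi(\epsilon y)=|\epsilon|_F^{ms}\varphi(y)$, that is, $T\varphi=\varphi$.
\end{proof}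

For $i\in\mathbf Z$ consider $\nu^i\times\nu^{i+1}$. The inducing character times $\delta_P^{1/2}$ sends an upper triangular matrix with diagonal entries $(a,d)$ to $|a/d|_E^{1/2}|a|_E^i|d|_E^{i+1}=|ad|_E^{i+1/2}$. So
\[
\nu^i\times\nu^{i+1}=\nu^{i+1/2}\otimes C^\infty(\mathbf P^1(E)),
\]
where $G_2$ acts on functions on the space $\mathbf P^1(E)$ of lines in $E^2$ by $(g\psi)(U)=\psi(g^{-1}U)$. Put
\[
\sigma_i=\nu^{i+1/2}\otimes\bigl(C^\infty(\mathbf P^1(E))/\mathbf C\bigr),\qquad\kappa(\sigma_i)=2i+1 .
\]

If $x_0\in X_2$ is anisotropic, a functional of sign $-1$ can be seen directly. The similitudes act transitively on $\mathbf P^1(E)$ (this is shown in the proof below). The lines $Ev$ with $h_{x_0}(v)$ a norm, and those with $h_{x_0}(v)$ not a norm, form two sets; a similitude of factor $\epsilon$ exchanges them. If $\mu$ is the similitude-invariant probability measure, the difference of the integrals of $\psi$ over the two sets is $G^{x_0}$-invariant, vanishes on constants, and changes sign under such a similitude. The next lemma says that $-1$ is the only sign which occurs, for isotropic $x_0$ as well.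

\begin{lemma}\label{l:st}
$\sigma_i$ has sign $-1$.
\end{lemma}

\begin{proof}
If $f\in H(\sigma_i)$, then $f+Tf$ is fixed by $T$. So it suffices to show that $f\in H(\sigma_i)$ with $Tf=f$ is $0$. Fix $x_0\in X_2$, let $h=h_{x_0}$, $\ell=f(\cdot)(x_0)$, and
\[
GU=\{g\in G_2:x_0\cdot g=\lambda(g)x_0\text{ with }\lambda(g)\in F^*\}.
\]
From $Tf=f$ and \eqref{e:norm}, $f(v)(\lambda x_0)=|\lambda|_F^\kappa f(v)(x_0)$ for all $\lambda\in F^*$. For $g\in GU$ we have $N(\det g)=\lambda(g)^2$, so $|\lambda(g)|_F=|\det g|_E^{1/2}$ and $\ell(gv)=f(v)(\lambda(g)x_0)=\nu^{i+1/2}(g)\ell(v)$. So $\ell$ gives a $GU$-invariant functional on $C^\infty(\mathbf P^1(E))$, again called $\ell$, with $\ell(1)=0$. We show $\ell=0$.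

\emph{$x_0$ anisotropic.} The group $G^{x_0}$ is compact. The kernel of $\lambda$ is $G^{x_0}$ and $\lambda(E^*)=N(E^*)$, so $E^*G^{x_0}$ has index at most two in $GU$, and $GU/E^*$ is compact. It is transitive on $\mathbf P^1(E)$: for $v,w\ne0$ put $\lambda=h(w)/h(v)$. The determinants of $\lambda h$ and $h$ differ by $\lambda^2\in N(E^*)$, so the two forms are isometric and there is $g$ with $h(gu)=\lambda h(u)$ for all $u$. Then $h(gv)=h(w)$, and $w\in G^{x_0}gv$ by Witt's theorem. A function $\psi\in C^\infty(\mathbf P^1(E))$ has finite orbit under the compact group $GU/E^*$; averaging over the orbit gives a constant and does not change $\ell(\psi)$. So $\ell(\psi)=0$.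

\emph{$x_0$ isotropic.} All such $x_0$ lie in one $G_2$-orbit, so we may take $x_0=\begin{pmatrix}0&\theta\\-\theta&0\end{pmatrix}$ with $\bar\theta=-\theta\ne0$. For $g\in\mathrm{GL}_2(F)$ we have $x_0\cdot g={}^tgx_0g=\det(g)x_0$, so $\mathrm{GL}_2(F)\subset GU$. Identify $\mathbf P^1(E)=E\cup\{\infty\}$ and put $D(U)=\ell(1_U)$ for compact open $U$. Then $D$ is additive, invariant under M\"obius transformations over $F$, and $D(\mathbf P^1(E))=\ell(1)=0$. Let $\mathcal O=\mathcal O_E$, let $\mathfrak p_E$ be its maximal ideal, $\varpi$ a uniformizer of $F$, $q=|\mathcal O_F/\varpi\mathcal O_F|$, and $\beta=D(\mathcal O)$.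

First, $\beta=0$. If $E/F$ is unramified, $\mathfrak p_E=\varpi\mathcal O$ and $D(\mathfrak p_E)=\beta$. If $E/F$ is ramified, the residue fields coincide, $\mathcal O=\bigsqcup_{a\in\mathcal O_F/\varpi\mathcal O_F}(a+\mathfrak p_E)$ and $D(\mathfrak p_E)=\beta/q$. As $\mathbf P^1(E)=\mathcal O\sqcup\{z^{-1}:z\in\mathfrak p_E\}$, we get $0=2\beta$, respectively $0=(1+q^{-1})\beta$.

Next, $\ell$ vanishes on $C_c^\infty(\Omega)$, where $\Omega=\mathbf P^1(E)\setminus\mathbf P^1(F)$. Let $Y=\mathcal O\setminus(\mathcal O_F+\varpi\mathcal O)$. It is compact and open, contained in $\Omega$, and nonempty since $|\mathcal O/\varpi\mathcal O|=q^2>q$. From $\mathcal O_F+\varpi\mathcal O=\bigsqcup_{a\in\mathcal O_F/\varpi\mathcal O_F}(a+\varpi\mathcal O)$ we get $\beta=q\beta+D(Y)$, so $D(Y)=0$. Now $\Omega\simeq\mathrm{GL}_2(F)/E^*$ is one orbit (already under $z\mapsto az+b$) with a positive invariant measure, and every invariant functional on $C_c^\infty(\Omega)$ is a multiple of this measure. As $Y$ has positive measure, the multiple is $0$.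

Hence $\ell$ comes from a $\mathrm{GL}_2(F)$-invariant functional on $C^\infty(\mathbf P^1(F))$. Let $D'$ be the corresponding additive function on compact open subsets. From $\mathcal O_F=\bigsqcup_a(a+\varpi\mathcal O_F)$ we get $D'(\mathcal O_F)=qD'(\mathcal O_F)$, so $D'(\mathcal O_F)=0$. Every compact open subset of $\mathbf P^1(F)$ is a finite disjoint union of $\mathrm{GL}_2(F)$-translates of $\mathcal O_F$, namely of balls inside $\mathcal O_F$ and of images under $z\mapsto z^{-1}$ of balls inside $\varpi\mathcal O_F$. So $D'=0$ and $\ell=0$.
\end{proof}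

\section{Signs multiply in products}\label{s:prod}

\subsection{Statement}

Let $A,B$ be representations of $G_a,G_b$ and $n=a+b$. An invariant functional on $A\times B$ can live on several orbits of $G^x$ on the space $P\backslash G_n$ of $a$-dimensional subspaces of $E^n$. On the open orbits (nondegenerate subspaces) it is built from functionals on $A$ and $B$, which is what we want. On the other orbits it is built from a pairing between Jacquet modules of $A$ and $B$, as happened for $\chi\times\chi^\tau$ in Section~\ref{ss:simple}. The following condition excludes those. We write $r_{(k,l)}$ for the normalized Jacquet functor from $G_{k+l}$ to $G_k\times G_l$.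
\begin{equation}\label{e:star}
\parbox{0.85\textwidth}{For no $k\ge1$ are there irreducible subquotients $\alpha\otimes\alpha'$ of $r_{(k,a-k)}(A)$ and $\beta'\otimes\beta$ of $r_{(b-k,k)}(B)$ with $\alpha\simeq\beta^\tau$.}\tag{$\ast$}
\end{equation}

\begin{proposition}\label{p:prod}
Let $A,B$ be finite length representations of $G_a,G_b$ satisfying \eqref{e:star}. Then there is an injective linear map
\[
H(A\times B)\to\mathrm{Hom}_{G_a\times G_b}\bigl(A\otimes B,C^\infty(X_a\times X_b)\bigr),\qquad f\mapsto\Lambda_f,
\]
such that if $f'(v)(x)=f(v)(\epsilon x)$, then $\Lambda_{f'}(v)(y_1,y_2)=\Lambda_f(v)(\epsilon y_1,\epsilon y_2)$. Consequently: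
\begin{enumerate}
\item[(1)] if $H(A)=0$, then $H(A\times B)=0$;
\item[(2)] if $A,B\in\mathcal C$ have signs $s_A,s_B$, then $A\times B$ has sign $s_As_B$.
\end{enumerate}
\end{proposition}

Without \eqref{e:star} this fails: for $A=\chi\neq\chi^\tau=B$ on $G_1$ we have $H(A)=0$, but $A\times B$ is distinguished by Section~\ref{ss:simple}. (Here $k=1$, $\alpha=\chi=\beta^\tau$.)

We use Frobenius reciprocity in the following form. Let $H$ be a unimodular $p$-adic Lie group, $Q\subset H$ a closed subgroup, $\rho$ a smooth representation of $Q$, and let $\text{c-ind}_Q^H\rho$ be the space of smooth $\varphi:H\to\rho$ with $\varphi(qh)=\rho(q)\varphi(h)$ and compact support modulo $Q$. Then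
\begin{equation}\label{e:fr}
\mathrm{Hom}_H(\text{c-ind}_Q^H\rho,\mathbf C)\simeq\mathrm{Hom}_Q(\rho,\delta_Q),\qquad\delta_Q(q)=\bigl|\det(\mathrm{Ad}(q)|_{\mathrm{Lie}\,Q})\bigr|_F .
\end{equation}
If $Q$ is unimodular, $\lambda\in\mathrm{Hom}_Q(\rho,\mathbf C)$ corresponds to $\varphi\mapsto\int_{Q\backslash H}\lambda(\varphi(h))\,dh$.

\subsection{Orbits with a radical}

Let $P=MN$ be the block upper triangular parabolic subgroup with $M=G_a\times G_b$, the stabilizer of $W=E^a\oplus0$. Then $A\times B$ is the space of smooth $\varphi:G_n\to A\otimes B$ with $\varphi(pg)=\delta_P^{1/2}(p)\,p\,\varphi(g)$, where $G_n$ acts by right translation.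

Let $x\in X_n$. Since $h_{x\cdot g}(v)=h_x(gv)$, the map $PgG^x\mapsto U=g^{-1}W$ identifies $P\backslash G_n/G^x$ with the $G^x$-orbits of $a$-dimensional subspaces $U$. By Witt's theorem these orbits are classified by the isometry class of $h_x|_U$, so there are finitely many. Let $k(U)$ be the dimension of the radical of $h_x|_U$. The sets $O_j=\{k(U)\le j\}$ are open and increase with $j$. We claim that each orbit in $O_j\setminus O_{j-1}$ is open and closed in it. For $U\in O_j\setminus O_{j-1}$ choose a complement $A_0$ of the radical in $U$. A subspace $U'\in O_j\setminus O_{j-1}$ close to $U$ contains a subspace $A_0'$ close to $A_0$. The Gram matrices of $A_0$ and $A_0'$ in suitable bases are close and invertible, so their determinants are in the same class modulo norms. Thus $A_0'$ is isometric to $A_0$. As $h_x|_{U'}$ has the same rank as $h_x|_U$, the space $A_0'$ is a complement of its radical, and $h_x|_{U'}$ is isometric to $h_x|_U$. So the isometry class is locally constant on $O_j\setminus O_{j-1}$, which proves the claim.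

Let $\mathcal F_j\subset A\times B$ be the space of sections supported in $O_j$. Then $\mathcal F_j/\mathcal F_{j-1}$ is the direct sum, over the orbits in $O_j\setminus O_{j-1}$, of the spaces $\text{c-ind}_Q^{G^x}(\delta_P^{1/2}\otimes A\otimes B)$, where $Q=\mathrm{Stab}_{G^x}(U)$ acts through $q\mapsto gqg^{-1}\in P$. By \eqref{e:fr} the invariant functionals on such a summand are $\mathrm{Hom}_Q(\delta_P^{1/2}\otimes A\otimes B,\delta_Q)$. We compute this space.

Let $R$ be the radical of $U$, of dimension $k$, and write $U=R\oplus A_0$. The space $A_0^\perp$ is nondegenerate and contains the isotropic subspace $R$, so it contains an isotropic $R'$ dual to $R$. Put $B_0=(A_0\oplus R\oplus R')^\perp$. Replacing $x$ by another element of its $G_n$-orbit (which conjugates $G^x$), we may assume that $U=W$ and that $R,A_0,B_0,R'$ are spanned by consecutive blocks of the standard basis, of sizes $k,a-k,b-k,k$. With $y$ the block diagonal Gram matrix of $A_0\oplus B_0$,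
\[
x=\begin{pmatrix}0&0&\mathbf 1_k\\0&y&0\\\mathbf 1_k&0&0\end{pmatrix}.
\]
An element of $G^x$ that preserves $W$ preserves $R$, and on $R^\perp/R=A_0\oplus B_0$ it preserves $A_0$, hence also $B_0$. So $Q=(\mathrm{GL}(R)\times\mathrm U(A_0)\times\mathrm U(B_0))\ltimes N_R$ with Levi elements $\mathrm{diag}(r,u_1,u_2,(r^*)^{-1})$. Here $N_R$ consists of the matrices
\[
\begin{pmatrix}\mathbf 1&Y&S\\0&\mathbf 1&Y'\\0&0&\mathbf 1\end{pmatrix},\qquad Y'=-y^{-1}Y^*,\quad S+S^*=-Y'^*yY',
\]
as one finds by multiplying out $g^*xg=x$. So $Y:A_0\oplus B_0\to R$ is arbitrary, and $S$ is determined up to adding a skew-Hermitian matrix.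

\emph{Moduli.} Under $r\in\mathrm{GL}(R)$ the entry $Y$ becomes $rY$, which contributes $|\det r|_E^{n-2k}$ to $\delta_Q$. The skew-Hermitian matrices $S$ become $rSr^*$, which contributes $|\det r|_E^{k}$. The unitary factors have determinants of absolute value $1$ and contribute $1$, and the Levi subgroup is unimodular. Hence $\delta_Q=|\det r|_E^{n-k}$. The Levi element acts on $W$ by $\mathrm{diag}(r,u_1)$ and on $E^n/W$ by $\mathrm{diag}(u_2,(r^*)^{-1})$, so $\delta_P=|\det r|_E^{b}\cdot|\det r|_E^{a}$ and $\delta_P^{1/2}=|\det r|_E^{n/2}$. Both characters are trivial on $N_R$.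

The image of $N_R$ in $\mathrm{GL}(W)\times\mathrm{GL}(E^n/W)$ is the full product $N_{k,a-k}\times N_{b-k,k}$ of block upper triangular unipotent radicals: the components $A_0\to R$ and $B_0\to R$ of $Y$ are arbitrary, and the latter determines the component $R'\to B_0$ of $Y'$ bijectively. So our functionals factor through the unnormalized Jacquet modules of $A$ and $B$. These are the normalized ones twisted by $|\det r|_E^{(a-k)/2}$ and $|\det r|_E^{(b-k)/2}$. Together with $\delta_P^{1/2}$ the twist is
\[
|\det r|_E^{\,n/2+(a-k)/2+(b-k)/2}=|\det r|_E^{\,n-k}=\delta_Q ,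
\]
so that all factors cancel and the functionals are
\[
\mathrm{Hom}_{G_k\times\mathrm U(A_0)\times\mathrm U(B_0)}\bigl(r_{(k,a-k)}(A)\otimes r_{(b-k,k)}(B),\mathbf C\bigr),
\]
with $r\in G_k$ acting by $r$ on the first tensor slot and by $(r^*)^{-1}$ on the last.

Suppose that $k\ge1$ and that this space contains some $\mu\ne0$. Take a finite composition series of $r_{(k,a-k)}(A)\otimes r_{(b-k,k)}(B)$ under $G_k\times G_{a-k}\times G_{b-k}\times G_k$. On the first term where $\mu$ does not vanish it induces a nonzero invariant functional on an irreducible subquotient $\alpha\otimes\alpha'\otimes\beta'\otimes\beta$, where $\alpha\otimes\alpha'$ and $\beta'\otimes\beta$ are irreducible subquotients of the two factors. Fixing suitable vectors in $\alpha'$ and $\beta'$ we obtain a nonzero $G_k$-invariant functional on $\alpha\otimes\beta((r^*)^{-1})$. By the theorem of Gelfand and Kazhdan, $\rho({}^tg^{-1})\simeq\rho^\vee$ for irreducible $\rho$, so $\beta((r^*)^{-1})\simeq(\beta^\tau)^\vee$. Hence $\alpha\simeq\beta^\tau$, contrary to \eqref{e:star}.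

So for $j\ge1$ there is no nonzero invariant functional on $\mathcal F_j/\mathcal F_{j-1}$. By induction on $j$ we conclude:
\begin{equation}\label{e:open}
\text{a $G^x$-invariant functional on $A\times B$ that vanishes on $\mathcal F_0$ is zero.}
\end{equation}

\subsection{The open orbits: construction of $\Lambda_f$}

On open orbits a functional is an integral of a functional on $A\otimes B$. To compare $x$ with $\epsilon x$, and to get a function on $X_a\times X_b$, we need a normalization that does not depend on a choice of measure for each orbit. The test sections $\varphi_{v,L}$ below provide it.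

Let $y=(y_1,y_2)\in X_a\times X_b$ and $x=\mathrm{diag}(y_1,y_2)$, also written $\mathrm{diag}(y)$. An element of $P\cap G^x$ preserves $W$ and $W^\perp=0\oplus E^b$, so $M_x:=P\cap G^x=G^{y_1}\times G^{y_2}$; it is unimodular and $\delta_P$ is trivial on it. Let $f\in H(A\times B)$ and $\ell=f(\cdot)(x)$. The sections supported in the open set $PG^x$ form $\text{c-ind}_{M_x}^{G^x}(A\otimes B)$. So on them
\[
\ell(\varphi)=\int_{M_x\backslash G^x}\lambda(\varphi(h))\,dh
\]
for a unique $\lambda\in\mathrm{Hom}_{M_x}(A\otimes B,\mathbf C)$.

Let $N^-$ be the unipotent radical opposite to $N$, with a fixed Haar measure. By restriction to $N^-$, the sections supported in the open cell $PN^-$, with support compact modulo $P$, correspond to $C_c^\infty(N^-)\otimes(A\otimes B)$. For $v\in A\otimes B$ and a compact open subgroup $L\subset N^-$ let $\varphi_{v,L}\in A\times B$ be the section supported in $PL$ with $\varphi_{v,L}(pl)=\delta_P^{1/2}(p)\,pv$.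

The map $N^-\to P\backslash G_n$ is an open immersion of $F$-analytic manifolds. So is $M_x\backslash G^x\to P\backslash G_n$: it is injective and equivariant, and its differential at the base point is bijective because $\mathrm{Lie}\,P\cap\mathrm{Lie}\,G^x=\mathrm{Lie}\,M_x$ and $\mathrm{Lie}\,P+\mathrm{Lie}\,G^x=\mathrm{Lie}\,G_n$. The last equality holds because for every $b\times a$ matrix $C$ the matrix
\[
\begin{pmatrix}0&-y_1^{-1}C^*y_2\\C&0\end{pmatrix}
\]
lies in $\mathrm{Lie}\,G^x$. So near the base point the invariant measure of $M_x\backslash G^x$ has a density with respect to the Haar measure of $N^-$, which is the absolute value of a nonvanishing analytic function, hence positive and locally constant. For $L$ small, the points of $P\backslash PL$ are represented by $h\in G^x$ close to $1$; writing $h=pl$ with $p\in P$ and $l\in L$ close to $1$ we have $\varphi_{v,L}(h)=\delta_P^{1/2}(p)pv=v$. Therefore, for all sufficiently small $L$ (depending on $v$ and $y$),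
\[
\tilde\lambda_y(v):=\mathrm{vol}(L)^{-1}f(\varphi_{v,L})(\mathrm{diag}(y))
\]
does not depend on $L$ and equals $\lambda(v)$ times a positive constant that depends only on $y$.

\emph{Equivariance.} Let $m=(m_1,m_2)\in M$. Evaluating at $g=p\,mlm^{-1}$ one gets $(m\varphi_{v,L})(g)=\varphi_{v,L}(pml)=\delta_P^{1/2}(pm)\,pmv$, so $m\varphi_{v,L}=\delta_P^{1/2}(m)\varphi_{mv,mLm^{-1}}$; moreover $\mathrm{vol}(mLm^{-1})=\delta_P(m)^{-1}\mathrm{vol}(L)$. Since $f(\varphi)(\mathrm{diag}(y)\cdot m)=f(m\varphi)(\mathrm{diag}(y))$, we get
\[
\tilde\lambda_{y\cdot m}(v)=\delta_P^{-1/2}(m)\,\tilde\lambda_y(mv).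
\]
To remove the factor, put $D(y)=|\det y_1|_F^{-b/2}|\det y_2|_F^{a/2}$. As $|\det(y_i\cdot m_i)|_F=|\det y_i|_F|\det m_i|_E$ and $\delta_P(m)=|\det m_1|_E^{b}|\det m_2|_E^{-a}$, we have $D(y\cdot m)=\delta_P^{-1/2}(m)D(y)$. Also $D(\epsilon y)=D(y)$, since the exponents of $|\epsilon|_F$ are $-ab/2$ and $ab/2$. Hence
\[
\Lambda_f(v)(y):=\tilde\lambda_y(v)/D(y)
\]
is linear in $v$ and in $f$ and satisfies $\Lambda_f(v)(y\cdot m)=\Lambda_f(mv)(y)$. As $v$ is smooth and the $M$-orbits in $X_a\times X_b$ are open, $\Lambda_f(v)$ is locally constant. So $\Lambda_f\in\mathrm{Hom}_M(A\otimes B,C^\infty(X_a\times X_b))$. If $f'(v)(x)=f(v)(\epsilon x)$, then the definition of $\tilde\lambda_y$ gives $\Lambda_{f'}(v)(y)=\tilde\lambda_{\epsilon y}(v)/D(y)=\Lambda_f(v)(\epsilon y)$.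

\subsection{Injectivity and consequences}

Let $\Lambda_f=0$, $x\in X_n$, $\ell_x=f(\cdot)(x)$, and let $PgG^x$ be an open orbit. Then $g^{-1}W$ is nondegenerate for $x$, so $W$ is nondegenerate for $x\cdot g^{-1}$. Replacing $g$ by $ug$ with a suitable $u\in N$ we may assume that $x\cdot g^{-1}$ is block diagonal. The functional $\lambda$ attached to $\ell_{x\cdot g^{-1}}$ is $0$, so $\ell_{x\cdot g^{-1}}=\ell_x\circ g^{-1}$ vanishes on the sections supported in $PG^{x\cdot g^{-1}}=PgG^xg^{-1}$. Equivalently, $\ell_x$ vanishes on the sections supported in $PgG^x$. As $\mathcal F_0$ is the sum of these spaces over all open orbits, $\ell_x$ vanishes on $\mathcal F_0$, and $\ell_x=0$ by \eqref{e:open}. Since $x$ is arbitrary, $f=0$.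

For fixed $w\in B$ and $y_2\in X_b$ the map $u\mapsto\Lambda_f(u\otimes w)(\cdot,y_2)$ lies in $H(A)$, and similarly for $B$. If $H(A)=0$, then $\Lambda_f=0$ for all $f$, which gives (1). In the situation of (2), applying the sign in each variable,
\[
\Lambda_f(v)(\epsilon y_1,\epsilon y_2)=s_As_B|\epsilon|_F^{\kappa(A)+\kappa(B)}\Lambda_f(v)(y_1,y_2).
\]
Hence $Tf$ and $s_As_Bf$ have the same image under the injective map $f\mapsto\Lambda_f$, and $Tf=s_As_Bf$. This proves Proposition~\ref{p:prod}. \qed

\subsection{Checking the condition}

For $V\in\mathcal C$ of degree $n$ we call $(i_1,\dots,i_n)$ an \emph{exponent sequence} of $V$ if $\nu^{i_1}\otimes\dots\otimes\nu^{i_n}$ is a constituent of the minimal normalized Jacquet module of $V$ (the one for the diagonal torus).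

\begin{lemma}\label{l:crit}
Let $A,B\in\mathcal C$. Condition \eqref{e:star} holds in each of the following cases:
\begin{enumerate}
\item[(i)] no exponent sequence of $A$ begins with an element of $\mathrm{supp}\,B$;
\item[(ii)] no exponent sequence of $B$ ends with an element of $\mathrm{supp}\,A$;
\item[(iii)] $\mathrm{supp}\,A\cap\mathrm{supp}\,B=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that \eqref{e:star} fails, and let $\alpha\otimes\alpha'$ and $\beta'\otimes\beta$ be irreducible subquotients as there with $\alpha\simeq\beta^\tau$. Since $(\nu^i)^\tau=\nu^i$, $\alpha$ and $\beta$ have the same cuspidal support. As the cuspidal support of $\alpha\otimes\alpha'$ consists of characters, its minimal Jacquet module is nonzero; by exactness and transitivity it contributes exponent sequences of $A$ whose first $k$ entries form the support of $\alpha$. So $\mathrm{supp}\,\alpha$ contains the first entry of an exponent sequence of $A$, and this entry lies in $\mathrm{supp}\,\beta\subset\mathrm{supp}\,B$. This is excluded in case (i). Likewise $\mathrm{supp}\,\beta$ contains the last entry of an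 exponent sequence of $B$, and this entry lies in $\mathrm{supp}\,\alpha\subset\mathrm{supp}\,A$, which is excluded in case (ii). Case (iii) is contained in (i).
\end{proof}

\section{Zelevinsky's classification}\label{s:zel}

For $a\le b$ let $Z([a,b])$ be the character $\nu^{(a+b)/2}$ of $G_{b-a+1}$. It has one exponent sequence, $(a,a+1,\dots,b)$, and $\mathrm{supp}\,Z([a,b])=[a,b]$. We also write $[i]$ for the character $\nu^i$ of $G_1$. For $\Delta=[a,b]$ and $\Delta'=[a',b']$ write $\Delta\prec\Delta'$ if $a<a'$, $b<b'$ and $a'\le b+1$. The segments are \emph{linked} if $\Delta\prec\Delta'$ or $\Delta'\prec\Delta$; equivalently, their union is a segment and neither contains the other. A multisegment is a finite multiset of segments. We use the following facts from \cite{zel}.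

\begin{itemize}
\item[\textbf{(Z1)}] (Theorem 6.1) If $\Delta_i\not\prec\Delta_j$ for all $i<j$, then $Z(\Delta_1)\times\dots\times Z(\Delta_k)$ has a unique irreducible submodule $Z(\Delta_1+\dots+\Delta_k)$. It depends only on the multiset, and distinct multisets give inequivalent representations.

We mostly need quotients. By the theorem of Gelfand and Kazhdan the exact contravariant functor $V\mapsto V^\vee({}^tg^{-1})$ on finite length representations fixes irreducible representations. Since $g\mapsto{}^tg^{-1}$ carries block upper to block lower triangular parabolic subgroups, the functor takes a product of irreducible representations to the product in the reverse order. Therefore: \emph{if $\Delta_j\not\prec\Delta_i$ for all $i<j$, then $Z(\Delta_1+\dots+\Delta_k)$ is the unique irreducible quotient of $Z(\Delta_1)\times\dots\times Z(\Delta_k)$.}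
\item[\textbf{(Z2)}] (Theorem 4.2, Proposition 4.6) If $\Delta,\Delta'$ are not linked, $Z(\Delta)\times Z(\Delta')\simeq Z(\Delta')\times Z(\Delta)$ is irreducible. If $\Delta\prec\Delta'$, then $Z(\Delta)\times Z(\Delta')$ has length two, with quotient $Z(\Delta+\Delta')$ and submodule $Z(\Delta\cup\Delta')\times Z(\Delta\cap\Delta')$, where $Z(\emptyset)=1$. In particular, for $a\le c<b$, $Z([a,b])$ is a submodule of $Z([a,c])\times Z([c+1,b])$ and hence, by the functor above, \emph{a quotient of $Z([c+1,b])\times Z([a,c])$}.
\item[\textbf{(Z3)}] (Theorem 7.1) The constituents of $Z(\Delta_1)\times\dots\times Z(\Delta_k)$ are the $Z(\mathfrak n)$ with $\mathfrak n$ obtained from $\Delta_1+\dots+\Delta_k$ by repeatedly replacing linked $\Delta,\Delta'$ by $\Delta\cup\Delta',\Delta\cap\Delta'$.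
\item[\textbf{(Z4)}] (Proposition 8.5) If no segment of $\mathfrak n$ is linked to one of $\mathfrak n'$, then $Z(\mathfrak n)\times Z(\mathfrak n')=Z(\mathfrak n+\mathfrak n')$ is irreducible. Here segments $\{\chi,\chi\nu,\dots,\chi\nu^m\}$ of arbitrary characters are allowed, and linked again means that the union is a segment and neither contains the other.
\end{itemize}

Every $Z(\mathfrak n)$ with $\mathfrak n$ a multisegment of integers lies in $\mathcal C$. By the geometric lemma the exponent sequences of $Z(\Delta)\times Z(\Delta')$ are the shuffles of the two increasing sequences $\Delta$ and $\Delta'$; those of a quotient are among them.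

By (Z2), $\nu^i\times\nu^{i+1}$ has length two with distinct constituents $Z([i]+[i+1])$ and $Z([i,i+1])=\nu^{i+1/2}$, so its submodule of constants is $Z([i,i+1])$ and
\[
\sigma_i=Z([i]+[i+1]).
\]
By Lemma~\ref{l:char}, $Z([a,b])$ has sign $+1$ when $b-a+1$ is even; we call such a segment even, and the others odd.

\section{Signs of the building blocks}\label{s:blocks}

Signs pass to quotients, so to find the sign of an irreducible $L$ we present $L$ as a quotient of a product of even segments, representations $\sigma_i$, and representations whose sign is already known. The natural product of (Z1) does not do this, since its odd segments have no sign: they are one-dimensional and distinguished (Section~\ref{ss:simple} and Remark~\ref{r:odd}). So we cut an end point off an odd segment, leaving an even one, and combine the point with another factor. The only principle needed is this: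
\begin{equation}\label{e:peel}
\parbox{0.85\textwidth}{if an irreducible $L$ is a quotient of $V$ and $K\subset V$ is a submodule that does not have $L$ as a constituent, then $L$ is a quotient of $V/K$.}
\end{equation}
Indeed the image of $K$ in $L$ is $0$ or $L$, and the latter is excluded.

\begin{lemma}\label{l:blocks}
\begin{enumerate}
\item[(a)] If $b-i\ge3$ is odd, $Z([i]+[i+1,b])$ has sign $-1$.
\item[(b)] If $b-a\ge2$ is even, $Z([a,b]+[b+1])$ has sign $-1$.
\item[(c)] $Z([1,3]+[2,8])$ has sign $-1$.
\item[(d)] $Z([2,8]+[7,9])$ has sign $-1$.
\item[(e)] $Z([1,3]+[4,5]+[6])$ has sign $+1$.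
\end{enumerate}
\end{lemma}

\begin{proof}
In each part $L$ denotes the representation in question. Signs of products are computed by Proposition~\ref{p:prod}(2), with \eqref{e:star} checked by Lemma~\ref{l:crit}. The signs of even segments and of $\sigma_i$ are $+1$ and $-1$ by Lemmas~\ref{l:char} and~\ref{l:st}.

(a) We cut the odd segment $[i+1,b]$ at its left end and combine the point $i+1$ with $i$. By (Z1), $L$ is a quotient of $[i]\times Z([i+1,b])$, and by (Z2), $Z([i+1,b])$ is a quotient of $Z([i+2,b])\times[i+1]$. So $L$ is a quotient of
\[
[i]\times Z([i+2,b])\times[i+1]\simeq Z([i+2,b])\times[i]\times[i+1],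
\]
where we used that $[i]$ and $[i+2,b]$ are not linked. Now $[i]\times[i+1]$ has quotient $\sigma_i$ with kernel $Z([i,i+1])$. The submodule $Z([i+2,b])\times Z([i,i+1])$ has constituents $Z([i,i+1]+[i+2,b])$ and $Z([i,b])$, neither of which is $L$. By \eqref{e:peel}, $L$ is a quotient of $Z([i+2,b])\times\sigma_i$. The supports are disjoint and $[i+2,b]$ has even length $b-i-1$. The sign is $(+1)(-1)$.

(b) This is the mirror image: we cut off the right end. $L$ is a quotient of $Z([a,b])\times[b+1]$, hence of $[b]\times Z([a,b-1])\times[b+1]\simeq[b]\times[b+1]\times Z([a,b-1])$, since $[a,b-1]$ and $[b+1]$ are not linked. The submodule $Z([b,b+1])\times Z([a,b-1])$ has constituents $Z([a,b-1]+[b,b+1])$ and $Z([a,b+1])$, neither of which is $L$. So $L$ is a quotient of $\sigma_b\times Z([a,b-1])$, with disjoint supports and $[a,b-1]$ of even length $b-a$. The sign is $(-1)(+1)$.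

(c) Here the segments overlap; we cut off the point $1$, which lies in only one of them. $L$ is a quotient of $Z([1,3])\times Z([2,8])$, hence of $Z([2,3])\times[1]\times Z([2,8])$. By (Z2), $[1]\times Z([2,8])$ has quotient $L'=Z([1]+[2,8])$ with kernel $Z([1,8])$. The kernel of the map onto $Z([2,3])\times L'$ is $Z([2,3])\times Z([1,8])$. The two segments are nested, so this kernel is irreducible, equal to $Z([2,3]+[1,8])\not\simeq L$. By \eqref{e:peel}, $L$ is a quotient of $Z([2,3])\times L'$. The supports are not disjoint, but the exponent sequences of $L'$ are shuffles of $(1)$ and $(2,\dots,8)$, so they end with $1$ or $8$, which are not in $\{2,3\}$; Lemma~\ref{l:crit}(ii) applies. By (a) with $i=1$, $b=8$, the sign is $(+1)(-1)$.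

(d) Similarly we cut off the point $9$. $L$ is a quotient of $Z([2,8])\times Z([7,9])$, hence of $Z([2,8])\times[9]\times Z([7,8])$. By (Z2), $Z([2,8])\times[9]$ has quotient $L''=Z([2,8]+[9])$ with kernel $Z([2,9])$. The kernel of the map onto $L''\times Z([7,8])$ is $Z([2,9])\times Z([7,8])$, irreducible and equal to $Z([2,9]+[7,8])\not\simeq L$. So $L$ is a quotient of $L''\times Z([7,8])$. The exponent sequences of $L''$ are shuffles of $(2,\dots,8)$ and $(9)$, so they begin with $2$ or $9$, which are not in $\{7,8\}$; Lemma~\ref{l:crit}(i) applies. By (b) with $a=2$, $b=8$, the sign is $(-1)(+1)$.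

(e) Now the odd segments $[1,3]$ and $[6]$ are separated by the even segment $[4,5]$, and we use two representations $\sigma_i$ to bridge it. $L$ is a quotient of $Z([1,3])\times Z([4,5])\times[6]$. Cutting $[1,3]$ and $[4,5]$ at their right ends, it is a quotient of
\[
[3]\times Z([1,2])\times[5]\times[4]\times[6].
\]
We commute factors that are not linked: $[5]$ to the left past $[1,2]$ and $[3]$; then $[6]$ to the left past $[4]$, $[1,2]$ and $[3]$; then $[4]$ to the left past $[1,2]$. So $L$ is a quotient of
\[
[5]\times[6]\times[3]\times[4]\times Z([1,2]).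
\]
The kernel of the map from this product onto $\sigma_5\times\sigma_3\times Z([1,2])$ is the sum of the two submodules $Z([5,6])\times[3]\times[4]\times Z([1,2])$ and $[5]\times[6]\times Z([3,4])\times Z([1,2])$. The support is multiplicity free, so the segments that arise are disjoint and the operations in (Z3) only merge segments. Hence in every constituent $Z(\mathfrak n)$ of the first (resp.\ second) submodule the integers $5,6$ (resp.\ $3,4$) lie in a common segment of $\mathfrak n$. For $L$ this is false in both cases. By \eqref{e:peel}, $L$ is a quotient of $\sigma_5\times\sigma_3\times Z([1,2])$. The supports are pairwise disjoint, and the sign is $(-1)(-1)(+1)=+1$.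
\end{proof}

\section{Two presentations with opposite signs}\label{s:main}

The multisegment of Theorem~\ref{t:main} contains four odd segments $[1,3],[2,8],[6],[7,9]$ and the even segment $[4,5]$. The odd segments can be paired as $\{[1,3],[2,8]\},\{[6],[7,9]\}$; each pair has sign $-1$, and $[4,5]$ remains as a factor of sign $+1$. They can also be paired as $\{[1,3],[6]\},\{[2,8],[7,9]\}$. Here $[1,3]$ and $[6]$ are not linked; we put $[4,5]$ between them, and the resulting group of three segments has sign $+1$ by Lemma~\ref{l:blocks}(e), while the other pair has sign $-1$. See Figure~\ref{fig}.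

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.52cm,y=0.42cm]
\foreach \a/\b/\h in {1/3/8,2/8/7,4/5/4.5,7/9/1}{
  \draw (\a,\h)--(\b,\h);
  \foreach \i in {\a,...,\b} \fill (\i,\h) circle (1.6pt);
}
\fill (6,2) circle (1.6pt);
\node at (10.4,7.5) {$-1$};
\node at (10.4,4.5) {$+1$};
\node at (10.4,1.5) {$-1$};
\draw[dotted] (0.5,5.75)--(11,5.75);
\draw[dotted] (0.5,3.25)--(11,3.25);
\node at (5.5,-0.6) {$V_1$: sign $+1$};
\begin{scope}[shift={(13,0)}]
\foreach \a/\b/\h in {1/3/8,4/5/7,2/8/2,7/9/1}{
  \draw (\a,\h)--(\b,\h);
  \foreach \i in {\a,...,\b} \fill (\i,\h) circle (1.6pt);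
}
\fill (6,6) circle (1.6pt);
\node at (10.4,7) {$+1$};
\node at (10.4,1.5) {$-1$};
\draw[dotted] (0.5,4)--(11,4);
\node at (5.5,-0.6) {$V_2$: sign $-1$};
\end{scope}
\end{tikzpicture}
\caption{The five segments $[1,3]$, $[2,8]$, $[4,5]$, $[6]$, $[7,9]$, drawn as rows of points with abscissas $1,\dots,9$, in two groupings. Each group between dotted lines is one factor of a product that has $\pi$ as a quotient, and the number at its right is the sign of this factor. The products of the signs are opposite.}
\label{fig}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{t:main}]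
Let $\delta\in\mathfrak m(\pi)$. Since $\pi$ is a quotient of the product of the members of $\mathfrak m(\pi)$, the cuspidal support of $\delta$ consists of characters $\nu^i$, $i\in\mathbf Z$. An essentially square-integrable representation is determined by its segment of cuspidal representations, and the characters $\nu^i$ are $\tau$-invariant. So $\delta^\tau\simeq\delta$. Hence $\pi\in\Pi^\tau$, $\mathfrak m'=0$ and $\tilde{\mathfrak w}(\pi)=0$.

\emph{First presentation.} In the order $[1,3],[2,8],[4,5],[6],[7,9]$ the left ends increase, so no later segment precedes an earlier one in the sense of $\prec$. By (Z1), $\pi$ is the unique irreducible quotient of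
\[
S=Z([1,3])\times Z([2,8])\times Z([4,5])\times Z([6])\times Z([7,9]).
\]
By (Z2) and exactness of induction, $S$ surjects onto
\[
V_1=Z([1,3]+[2,8])\times Z([4,5])\times Z([6]+[7,9]).
\]
An irreducible quotient of $V_1$ is one of $S$, so it is $\pi$, and $\pi$ is a quotient of $V_1$.

Let $B_1=Z([4,5])\times Z([6]+[7,9])$. The supports of its factors are disjoint, so by Lemma~\ref{l:char} and Lemma~\ref{l:blocks}(a) it has sign $(+1)(-1)=-1$. The exponent sequences of $Z([1,3]+[2,8])$ are shuffles of $(1,2,3)$ and $(2,\dots,8)$, so they begin with $1$ or $2$, while $\mathrm{supp}\,B_1=\{4,\dots,9\}$. So Lemma~\ref{l:crit}(i) applies, and by Lemma~\ref{l:blocks}(c) $V_1$ has sign $(-1)(-1)=+1$.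

\emph{Second presentation.} In the order $[1,3],[4,5],[6],[2,8],[7,9]$ the only pairs whose left ends decrease are $([4,5],[2,8])$ and $([6],[2,8])$, and these are nested. So again no later segment precedes an earlier one, and $\pi$ is the unique irreducible quotient of the corresponding product. This product surjects onto
\[
V_2=Z([1,3]+[4,5]+[6])\times Z([2,8]+[7,9]),
\]
by (Z1) for the first factor and (Z2) for the second. As before, $\pi$ is a quotient of $V_2$.

The exponent sequences of the second factor are shuffles of $(2,\dots,8)$ and $(7,8,9)$, so they end with $8$ or $9$, while the support of the first factor is $\{1,\dots,6\}$. So Lemma~\ref{l:crit}(ii) applies, and by Lemma~\ref{l:blocks}(d),(e) $V_2$ has sign $(+1)(-1)=-1$.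

\emph{Conclusion.} As a quotient of $V_1$ and of $V_2$, the representation $\pi$ has both signs. So $H(\pi)=0$, that is, $\mathrm{Hom}_{G^x}(\pi,\mathbf C)=0$ for all $x\in X_{16}$.
\end{proof}

\section{All larger degrees and all $\tau$-Witt indices up to $(n-16)/2$}

We multiply the representation of Theorem~\ref{t:main} by characters that do not interact with it; Proposition~\ref{p:prod}(1) carries the vanishing over.

\begin{proof}[Proof of Theorem~\ref{t:family}]
Let $\pi_0$ be the representation of Theorem~\ref{t:main} and $s=n-16-2r\ge0$. If $n=16$, then $r=0$ and we take $\pi_0$. Let $n>16$. The compact group $E^1$ contains $-1$, so it has a nontrivial character, which extends to a unitary character $\chi$ of $E^*$. As $\chi$ is nontrivial on $E^1=\{\bar z/z\}$, $\chi^\tau\ne\chi$. Let $\chi_2=|\cdot|_E^{it}$, $t\in\mathbf R$, be nontrivial; then $\chi_2^\tau=\chi_2$. Put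
\[
\psi=\underbrace{\chi\times\dots\times\chi}_{r}\times\underbrace{\chi^\tau\times\dots\times\chi^\tau}_{r}\times\underbrace{\chi_2\times\dots\times\chi_2}_{s},\qquad\pi=\pi_0\times\psi .
\]
The characters $\chi,\chi^\tau,\chi_2$ are unitary and nontrivial, so none of them equals any $\nu^i$, $i\in\mathbf Z$, and none is linked to a segment of characters $\nu^i$. No two of the factors of $\psi$ are linked, because the quotient of two unitary characters is not $|\cdot|_E^{\pm1}$. By (Z4), $\psi$ and $\pi$ are irreducible.

Next we determine $\mathfrak m(\pi)$. By exactness of induction, $\pi$ is a quotient of the product of the standard modules (the products in the Langlands classification) of $\pi_0$ and of $\psi$; the latter is $\psi$ itself, an irreducible product of unitary characters. A member $\delta$ of $\mathfrak m(\pi_0)$ has cuspidal support in $\{\nu^i\}$, so $\delta=Z(\mathfrak n)$ for a multisegment $\mathfrak n$ of integers. By (Z4), its products with a factor of $\psi$ in the two orders are irreducible and isomorphic. So the factors of the first standard module commute with those of $\psi$, and moving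 them to their proper places we see that the product is isomorphic to the standard module of $\mathfrak m(\pi_0)+\mathfrak m(\psi)$. Hence $\mathfrak m(\pi)=\mathfrak m(\pi_0)+\mathfrak m(\psi)$, where $\mathfrak m(\psi)$ consists of $\chi$ and $\chi^\tau$, $r$ times each, and of $\chi_2$, $s$ times. The members of $\mathfrak m(\pi_0)$ are $\tau$-invariant. So $\pi\in\Pi^\tau$ and $\tilde{\mathfrak w}(\pi)=r$.

Condition \eqref{e:star} holds for $A=\pi_0$ and $B=\psi$, since the cuspidal support of $\alpha$ lies in $\{\nu^i\}$ and that of $\beta^\tau$ in $\{\chi,\chi^\tau,\chi_2\}$. As $H(\pi_0)=0$, Proposition~\ref{p:prod}(1) gives $H(\pi)=0$.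
\end{proof}

Since $r\le n/2$, there is $x\in X_n$ with $\mathfrak w(x)\ge r$ (take $x$ of maximal Witt index $\lfloor n/2\rfloor$). So each representation in Theorem~\ref{t:family} contradicts the conjecture.

\begin{thebibliography}{9}
\bibitem{source} \emph{On Representations Distinguished By Unitary Groups}, doi:10.1007/s10240-012-0040-z, \url{https://www.numdam.org/item/10.1007/s10240-012-0040-z.pdf}.
\bibitem{zel} Zelevinsky, \emph{Induced representations of reductive $p$-adic groups II}, 1980.
\end{thebibliography}

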